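# Local rigidity of finite-volume hyperbolic manifolds with totally geodesic boundary in dimension at least five

## 1. Convex cores, deformations, and infinitesimal deformations

**The isometry group.** Let $\mathbb R^{n,1}$ be $\mathbb R^{n+1}$ with a symmetric form $\langle\cdot,\cdot\rangle$ of signature $(n,1)$. Hyperbolic space $\mathbb H^n$ is the sheet of future vectors with $\langle x,x\rangle=-1$, its ideal points are the isotropic lines, and its isometry group is $G_n=\mathrm{Isom}(\mathbb H^n)=\mathrm O^+(n,1)$, the linear isometries that preserve the future cone. We identify the Lie algebra $\mathfrak g_n=\mathfrak{so}(n,1)$ with $\Lambda^2\mathbb R^{n,1}$ by letting $u\wedge v$ act as $x\mapsto\langle v,x\rangle u-\langle u,x\rangle v$. Then $[A,u\wedge v]=Au\wedge v+u\wedge Av$ and $\mathrm{Ad}(g)(u\wedge v)=gu\wedge gv$. Elements of $\mathfrak g_n$ are also Killing fields on $\mathbb H^n$.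

*Example.* Fix $o\in\mathbb H^n$. Then $\mathfrak g_n=\mathfrak k\oplus\mathfrak p$ with $\mathfrak k=\Lambda^2(o^\perp)$ (rotations about $o$) and $\mathfrak p=o\wedge o^\perp\cong T_o\mathbb H^n$. For $X,Y\in o^\perp$ the element $o\wedge X$ sends $o\mapsto X$ and $Y\mapsto\langle X,Y\rangle o$, so
$$[o\wedge X,\,o\wedge Y]=X\wedge Y+o\wedge\langle X,Y\rangle o=X\wedge Y .\tag{1}$$

**Definition (convex core).** Let $\Gamma<G_d$ be discrete. Its limit set is the set of accumulation points in $\partial\mathbb H^d$ of an orbit; $\mathrm{core}(\Gamma)$ is the quotient by $\Gamma$ of the convex hull of the limit set. The group has *totally geodesic boundary* if every component of the boundary of $\mathrm{core}(\Gamma)$ is totally geodesic. A finitely generated discrete $\Gamma$ is *geometrically finite* if $\mathrm{core}(\Gamma)$ has finite volume and is not compact, and *convex cocompact* if $\mathrm{core}(\Gamma)$ is compact.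

*Examples.* (a) For $\Gamma=\langle z\mapsto\lambda z\rangle$, $\lambda>1$, acting on the upper half-plane, the limit set is $\{0,\infty\}$, the hull is the imaginary axis, and the core is a circle of length $\log\lambda$. The core can have lower dimension than the space.

(b) Let $M$ be a compact hyperbolic pair of pants with geodesic boundary. Its universal cover is a region of $\mathbb H^2$ bounded by disjoint geodesics, and $M=\mathrm{core}(\pi_1M)$.

(c) Let $O\subset\mathbb H^3$ be the regular ideal octahedron, whose dihedral angles are $\pi/2$, let $F$ be one face, and let $\Gamma$ be generated by the reflections in the other seven faces. By Poincaré's theorem $\Gamma$ is discrete, and the polyhedron $Q\supset O$ bounded by those seven planes is a fundamental domain. Put $U=\Gamma\cdot O$. Near an edge of $F$ the adjacent face is orthogonal to $F$, so $U$ looks there like a half-ball. Hence $U$ is closed, connected and locally convex with locally totally geodesic boundary; so it is convex and its boundary components are planes. Each ideal vertex $v$ of $O$ is a limit point: the link of $v$ in $O$ is a square, and even if one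 side of it lies on $F$ the reflections in the remaining two parallel sides generate a parabolic translation fixing $v$. So the hull contains $O$, hence $U$; as $U$ is closed, convex and invariant, it is the hull. The core is $\Gamma\backslash U=O$: finite volume, not compact, totally geodesic boundary. At a vertex $v$ of $F$, placed at $\infty$, the set $U$ is the part over a strip between two parallel lines, namely the line of $F$ and its mirror image in the opposite side of the square. This is the shape of a cusp that meets the boundary; it returns in Section 9.

**Definition (hyperbolic manifold with boundary).** Throughout, hyperbolic manifolds with boundary are complete and connected, with non-empty totally geodesic boundary. Equivalently, such a manifold is $M^d=\mathrm{core}(\Gamma)$ for a discrete torsion-free $\Gamma<G_d$ whose core has totally geodesic boundary. A holonomy representation $\rho_0:\pi_1(M)\to G_d$ is then faithful with discrete image. Example (b) is the simplest one.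

**Definition (local rigidity).** For discrete $\Gamma<G_d$ let $\mathcal R(\Gamma)=\mathrm{Hom}(\Gamma,G_d)$ be the set of *all* homomorphisms, not necessarily faithful or discrete, with the compact-open topology (pointwise convergence, since $\Gamma$ is discrete). $G_d$ acts on it by conjugation; let $\rho_0$ be the inclusion. $\Gamma$ is *locally rigid* if the orbit $G_d\cdot\rho_0$ is open in $\mathcal R(\Gamma)$.

*Examples.* The group $\{1,r\}$, $r$ a reflection, is locally rigid. Indeed $\mathcal R=\{g:g^2=1\}$, and the trace, $d+1$ minus twice the dimension of the $(-1)$-eigenspace, is integer-valued and continuous. So $g$ near $r$ has a one-dimensional $(-1)$-eigenspace, which is spacelike because $g$ preserves the future cone; thus $g$ is a reflection, and all reflections are conjugate. On the other hand $\langle z\mapsto\lambda z\rangle$ is not locally rigid: vary $\lambda$.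

**Definition (infinitesimal deformations).** Let $\Gamma$ act linearly on a real vector space $V$. Then $Z^1(\Gamma;V)$ is the space of maps $c:\Gamma\to V$ with $c(\gamma\delta)=c(\gamma)+\gamma c(\delta)$, $B^1(\Gamma;V)$ is the space of maps $\gamma\mapsto\gamma\xi-\xi$, and $H^1=Z^1/B^1$. If $\rho_t$ is a smooth path of representations, $c(\gamma)=\frac{d}{dt}\big|_0\rho_t(\gamma)\rho_0(\gamma)^{-1}$ is a cocycle with values in $\mathfrak g$ with the action $\mathrm{Ad}\circ\rho_0$; conjugating $\rho_0$ by a path gives a coboundary. We always let groups act on $\mathfrak g_n$ by $\mathrm{Ad}$ of the holonomy. For a connected space, $H^1$ with coefficients in a local system is $H^1$ of the fundamental group.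

*Example.* For $\Gamma=\mathbb Z=\langle\gamma\rangle$, evaluation at $\gamma$ gives $H^1(\mathbb Z;V)=V/(\gamma-1)V$. For $\gamma(z)=\lambda z$ and $V=\mathfrak g_2$, the eigenvalues of $\mathrm{Ad}\gamma$ are $\lambda,1,\lambda^{-1}$, so $H^1$ is one-dimensional: it is the variation of $\lambda$.

If $\Gamma'<\Gamma$ has finite index, restriction $H^1(\Gamma;V)\to H^1(\Gamma';V)$ is injective: composing it with transfer gives multiplication by the index, invertible over $\mathbb R$.

**Definition (cusps).** A complete finite-volume hyperbolic $n$-manifold $N$ without boundary is the union of a compact set and finitely many cusps $\Pi\backslash\{y\ge y_0\}$ (upper half-space coordinates $x\in\mathbb R^{n-1}$, $y>0$), where $\Pi$ is a discrete torsion-free group of isometries of $\mathbb R^{n-1}$ with compact quotient. By Bieberbach its translation subgroup $P$ is a normal lattice of finite index. In particular $N$ is homotopy equivalent to a compact manifold with boundary, and $\pi_1(N)$ is finitely generated. *Example:* for $n=3$, $\Pi$ is $\mathbb Z^2$, with $P=\Pi$, or a Klein bottle group, with $P\cong\mathbb Z^2$ of index two.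

## 2. Finite volume and geodesic boundary in dimension at least five

We can now ask: **if $M^d$ is a finite-volume hyperbolic manifold with non-empty totally geodesic boundary, can $\pi_1(M)$ be deformed in $\mathrm{Isom}(\mathbb H^d)$ other than by conjugation?**

For compact $M$ and $d\ge4$ a theorem of Kerckhoff and Storm answers no: $\rho_0(\pi_1(M))$ is locally rigid. In contrast, in dimension 4 there are geometrically finite groups with totally geodesic boundary that are not locally rigid. An example is the right-angled Coxeter group $\Gamma_{22}$ of Kerckhoff and Storm, associated with the polytope obtained from the regular ideal 24-cell by removing two disjoint facets. The text "Local rigidity of right-angled Coxeter groups in hyperbolic 5-space" is the source of the conjecture that for $d\ge5$ finite volume is enough for local rigidity. The conjecture is true.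

**Theorem A.** Let $M^d$, $d\ge5$, be a complete connected finite-volume hyperbolic $d$-manifold with non-empty totally geodesic boundary, and let $\rho_0$ be a holonomy representation. Then $H^1(\pi_1(M);\mathfrak g_d)=0$, and $\rho_0(\pi_1(M))$ is locally rigid.

**Theorem B.** Let $M^d$ be as above but with $d\ge4$, and let $\Gamma=\pi_1(M)$.

1. Along $\partial M$ the coefficients split as $\mathcal K_+\oplus\mathcal K_-$, with fibers $\mathfrak{so}(d-1,1)$ and $\mathbb R^{d-1,1}$. Both maps $H^1(\Gamma;\mathfrak g_d)\to H^1(\partial M;\mathcal K_\pm)$ are injective.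
2. If $d=4$ and $\partial M$ is compact (with $M$ compact or not), then $H^1(\Gamma;\mathfrak g_4)=0$ and $\rho_0(\Gamma)$ is locally rigid.
3. If $d=4$ and exactly $k$ cusps of $M$ meet $\partial M$, then $\dim H^1(\Gamma;\mathfrak g_4)\le2k$. If one chooses a non-trivial pure translation $\gamma_j\in\Gamma$ in each of these cusps, then $G_4\cdot\rho_0$ is open in $\{\rho\in\mathcal R(\Gamma):\rho(\gamma_j)\text{ is conjugate to }\rho_0(\gamma_j)\ \forall j\}$.
4. (Torsion allowed.) Let $d\ge5$, and let $\Gamma<G_d$ be discrete and finitely generated, such that the convex hull of the limit set has non-empty interior and each component of its boundary (if any) is a hyperplane, and the core has finite volume. Then $H^1(\Gamma;\mathfrak g_d)=0$ and $\Gamma$ is locally rigid.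
5. (Sharpness.) There are torsion-free examples with $d=4$ that are not locally rigid.

For compact $M$, Theorem A and B.2 recover the Kerckhoff–Storm theorem. Of Theorem B, only part 1 is used for Theorem A.

## 3. Dimensions two and three by hand

**$d=2$.** Let $M$ be the pair of pants, so $\Gamma$ is free of rank 2. Then $\mathcal R(\Gamma)=G_2\times G_2$ has dimension 6, while an orbit is the image of a smooth map from the 3-dimensional $G_2$. Such an image has measure zero, so $\Gamma$ is not locally rigid. It is instructive to look at the boundary. Let $\gamma$ be the holonomy of a boundary geodesic of length $\ell$ with axis $H\subset\mathbb H^2$. Then $\mathfrak g_2$ is the sum of the line of translations along $H$, on which $\mathrm{Ad}\gamma$ is trivial, and a plane on which it has eigenvalues $e^{\pm\ell}$. On the plane $\gamma-1$ is invertible, so its $H^1$ vanishes; the line contributes $\mathbb R$, the variation of $\ell$. Infinitesimally the boundary always stays geodesic, but its geometry varies.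

**$d=3$.** Let $M$ be compact and orientable with boundary $S$, so $\chi(S)<0$ and $\chi(M)=\frac12\chi(S)$. As $M$ retracts onto a 2-complex, $H^i(M;\mathfrak g_3)=0$ for $i\ge3$, and $\dim\mathfrak g_3=6$. Hence
$$\dim H^1=\dim H^0+\dim H^2-6\chi(M)\ \ge\ -3\chi(S)>0,$$
so vanishing of $H^1$ fails for every compact orientable $M^3$.

In both cases the boundary has dimension at most 2, and hyperbolic structures in dimension at most 2 deform. When $d\ge5$ the boundary has dimension at least 4 and is itself rigid, by Lemma 2(i) below. The problem is to pass from rigidity of $\partial M$ to rigidity of $M$.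

## 4. From vanishing cohomology to open orbits

This section reduces local rigidity to linear algebra. For $k=0$ the next lemma is Weil's theorem (Ann. of Math. 80 (1964)); the case $k>0$ serves only B.3.

**Lemma 1.** Let $\Gamma$ be finitely generated, $G$ a Lie group with Lie algebra $\mathfrak g$, $\rho_0\in\mathrm{Hom}(\Gamma,G)$, and $\gamma_1,\dots,\gamma_k\in\Gamma$ ($k\ge0$) such that the conjugacy classes $O_i$ of $\rho_0(\gamma_i)$ are embedded submanifolds. If $0$ is the only class in $H^1(\Gamma;\mathfrak g_{\mathrm{Ad}\rho_0})$ that restricts to $0$ in every $H^1(\langle\gamma_i\rangle;\mathfrak g)$, then $G\cdot\rho_0$ is open in $\mathcal R'=\{\rho:\rho(\gamma_i)\in O_i\ \forall i\}$. In particular (for $k=0$), $H^1(\Gamma;\mathfrak g)=0$ implies that $G\cdot\rho_0$ is open in $\mathrm{Hom}(\Gamma,G)$.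

*Proof.* **Step 1: compute tangent vectors.** Let $s_1,\dots,s_q$ generate $\Gamma$ and let $F$ be the free group on them. Then $G^q=\mathrm{Hom}(F,G)$, and $\mathrm{Hom}(\Gamma,G)\subset G^q$ is cut out by the relators, with the subspace topology. Trivialize tangent spaces by right translation. A tangent vector $(\xi_i)$ at $\rho_0\in G^q$ extends uniquely to a derivation $c:F\to\mathfrak g$, $c(ww')=c(w)+\mathrm{Ad}\rho_0(w)c(w')$, with $c(s_i)=\xi_i$. The differential at $\rho_0$ of the evaluation $\rho\mapsto\rho(w)$ is $c(w)$, because for a path $\rho_t$
$$\tfrac{d}{dt}\rho_t(w)\rho_t(w')\rho_0(w')^{-1}\rho_0(w)^{-1}\big|_0=c(w)+\mathrm{Ad}\rho_0(w)\,c(w').$$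
If $c(r)=0$ for a relator $r$, then $c(wrw^{-1})=\mathrm{Ad}\rho_0(w)c(r)=0$, since $\rho_0(r)=1$ and $c(w^{-1})=-\mathrm{Ad}\rho_0(w)^{-1}c(w)$. So the derivations that vanish on all relators are exactly $Z^1(\Gamma;\mathfrak g)$. By finite-dimensionality, a finite set $I_0$ of relators already has this common kernel.

**Step 2: write down equations whose linearization has kernel $B^1$.** Let $\psi_i$ be a submersion to a vector space near $\rho_0(\gamma_i)$ with $O_i=\psi_i^{-1}(0)$ locally. Differentiating $\exp(t\xi)g\exp(-t\xi)g^{-1}$ gives $T_{\rho_0(\gamma_i)}O_i=\{\xi-\mathrm{Ad}\rho_0(\gamma_i)\xi\}$. A cocycle on a cyclic group is determined by its value on the generator, so $c(\gamma_i)$ is tangent to $O_i$ if and only if $c|_{\langle\gamma_i\rangle}$ is a coboundary. Fix words for the $\gamma_i$ and put, near $\rho_0\in G^q$,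
$$h(\rho)=\big((\log\rho(r))_{r\in I_0},\,(\psi_i(\rho(\gamma_i)))_i\big).$$
Then $\ker dh_{\rho_0}$ is the set of cocycles whose restriction to each $\langle\gamma_i\rangle$ is a coboundary. By hypothesis this is $B^1(\Gamma;\mathfrak g)$.

**Step 3: compare with the orbit.** Let $f:G\to G^q$, $f(g)=g\rho_0g^{-1}$. The image of $df_1$ is $B^1$, and $h\circ f=0$ near $1$. Let $p$ be a linear projection onto the image of $dh_{\rho_0}$. Then $p\circ h$ is a submersion at $\rho_0$ with the same kernel, so its fiber $Z$ through $\rho_0$ is a manifold near $\rho_0$ with $T_{\rho_0}Z=B^1=\mathrm{im}\,df_1$. Thus $f$ maps a neighborhood of $1$ into $Z$ and is a submersion at $1$, so $f(G)$ contains a neighborhood of $\rho_0$ in $Z$. Near $\rho_0$ we have $\mathcal R'\subset h^{-1}(0)\subset Z$. So the orbit, which lies in the conjugation-invariant set $\mathcal R'$, contains a neighborhood of $\rho_0$ in $\mathcal R'$; by homogeneity it is open in $\mathcal R'$. $\square$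

## 5. The double of $M$ and Killing fields along its boundary

The second tool is a vanishing theorem for manifolds *without* boundary. Part (i) and the closed case are due to Calabi, Weil, and Garland–Raghunathan (Ann. of Math. 92 (1970)); a proof is given in Section 8. The invariant $\kappa_P$ in part (ii) is defined in Section 7 and is needed only in Section 9.

**Lemma 2.** Let $N$ be a complete hyperbolic $n$-manifold of finite volume without boundary, and let $a\in H^1(\pi_1N;\mathfrak g_n)$.
(i) If $n\ge4$, then $a=0$.
(ii) If $n=3$ and $\kappa_P(a)=0$ for the translation subgroup $P$ of every cusp group, then $a=0$. In particular $a=0$ if $n=3$ and $N$ is closed.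

To use it we need a manifold without boundary. Let $M^d$, $d\ge4$, have finite volume and boundary $S\neq\emptyset$, let $\Gamma=\pi_1(M)$, and let $N=M\cup_SM'$ be the double, with $\tau:N\to N$ the involution that exchanges $M$ and $M'$ and fixes $S$ pointwise. *Example:* the double of the pair of pants is a closed surface of genus 2. Since $S$ is totally geodesic, $M$ is near a boundary point a hyperbolic half-ball, so $N$ is a hyperbolic manifold without boundary and $\tau$ is an isometry. $N$ is connected because $M$ is connected and $S\ne\emptyset$, and $\mathrm{vol}(N)=2\,\mathrm{vol}(M)<\infty$. It is complete: the folding map $N\to M$ is 1-Lipschitz, so it sends a Cauchy sequence to a convergent one, and a subsequence of the original lies in $M$ or in $M'$, where it converges. $S$ is a closed embedded totally geodesic hypersurface of $N$.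

**Lemma 3.** (a) $\Gamma$ is finitely generated. (b) $S$ has finite volume, and its components are complete hyperbolic $(d-1)$-manifolds.

*Proof.* (a) $\pi_1(N)$ is finitely generated, and the folding map is a retraction of $N$ onto $M$, so $\Gamma$ is a quotient of $\pi_1(N)$.

(b) Completeness holds because $S$ is closed and totally geodesic in the complete manifold $N$. So the lifts of $S$ to $\mathbb H^d$ form a locally finite family of pairwise disjoint hyperplanes. Consider a cusp $\mathcal C=\Pi\backslash\{y\ge y_0\}$ of $N$ and a non-trivial translation $t\in\Pi$. A hemisphere of radius $\rho>|t|/2$ meets its $t$-translate, which is a different hemisphere; so hemispheres in the family have radius at most $|t|/2$. Take $y_0>|t|/2$. Then only vertical hyperplanes meet $\{y\ge y_0\}$, and $S\cap\mathcal C=X\times[y_0,\infty)$ with $X$ a closed, hence compact, hypersurface of the compact flat manifold $\Pi\backslash\mathbb R^{d-1}$. Its volume is a constant times $\int_{y_0}^\infty y^{-(d-1)}dy<\infty$. The rest of $S$ is compact. $\square$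

**The local system and its splitting.** Let $\mathcal K$ be the local system on $N$ of germs of Killing fields. On $\mathbb H^d$ each germ extends uniquely to an element of $\mathfrak g_d$, so $\mathcal K$ has fiber $\mathfrak g_d$ and monodromy $\mathrm{Ad}\circ$holonomy: $H^1(N;\mathcal K)=H^1(\pi_1N;\mathfrak g_d)$ and $H^1(M;\mathcal K)=H^1(\Gamma;\mathfrak g_d)$. The isometry $\tau$ acts on $\mathcal K$ by push-forward, covering its action on $N$. Over $S$, where $\tau$ is the identity, it induces an involution $\tau_*$ of $\mathcal K|_S$. On fibers this is $\mathrm{Ad}$ of the reflection in the hyperplane $H=\nu^\perp$, where $\nu$ is a unit normal vector. So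
$$\mathcal K|_S=\mathcal K_+\oplus\mathcal K_-,\qquad \mathcal K_+:\ \Lambda^2(\nu^\perp)\cong\mathfrak{so}(d-1,1),\qquad\mathcal K_-:\ \nu\wedge\nu^\perp\cong\mathbb R^{d-1,1},$$
the $(\pm1)$-eigenspaces. A field in $\mathcal K_+$ is tangent to $H$ along $H$, and restriction to $S$ identifies $\mathcal K_+$ with the local system of Killing fields of the hyperbolic manifold $S$. A field in $\mathcal K_-$ moves $H$ off itself. *Example:* for $d=2$ the fiber of $\mathcal K_+$ is the line of translations along $H$, and $\mathcal K_-$ is the plane found in Section 3.

For $a\in H^1(M;\mathcal K)$ write $a|_S=a_++a_-$ with $a_\pm\in H^1(S;\mathcal K_\pm)$: $a_+$ describes how the intrinsic geometry of $S$ changes to first order, $a_-$ how $S$ bends.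

## 6. Reflecting a class, without and with a sign

**The unsigned reflection.** The obvious plan is to extend the deformation to $N$ by reflection and to apply Lemma 2(i) there. If each boundary group kept preserving a hyperplane, one could reflect in that hyperplane. To first order: put $a'=\tau_*a\in H^1(M';\mathcal K)$ and try to glue $a$ with $a'$. By naturality
$$a'|_S=\tau_*(a|_S)=a_+-a_-,\tag{2}$$
so the difference along $S$ is $a|_S-a'|_S=2a_-$. The plan works exactly when $a_-=0$, that is, when $S$ does not bend to first order. We know nothing of the kind: $a_-$ has coefficients in $\mathbb R^{d-1,1}$, to which Lemma 2 does not apply, and the positivity behind Lemma 2 is absent for these coefficients (remark after (9)). What Lemma 2 does control on $S$, when $d-1\ge4$, is $a_+$: it is the wrong half.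

**The signed reflection.** But $H^1$ is a vector space, so $-\tau_*a$ is also a class on $M'$, although it is not the class of a reflected family of representations. Gluing $a$ with $-a'$, the difference along $S$ is $a|_S+a'|_S=2a_+$. Now the obstruction is the half that we control.

**Proposition 4** (Theorem B.1). Let $d\ge4$. If $a\in H^1(M;\mathcal K)$ satisfies $a_+=0$ or $a_-=0$, then $a=0$.

*Proof.* **Step 1: a Mayer–Vietoris sequence, to make gluing precise.** Let $i_M,i_{M'},i_S$ be the inclusions of the closed subsets $M$, $M'$, $S=M\cap M'$ of $N=M\cup M'$. The sequence of sheaves on $N$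
$$0\to\mathcal K\to i_{M*}(\mathcal K|_M)\oplus i_{M'*}(\mathcal K|_{M'})\to i_{S*}(\mathcal K|_S)\to0,$$
whose last map is the difference of restrictions, is exact: at a point of $S$ the stalks form $0\to\mathfrak g_d\to\mathfrak g_d\oplus\mathfrak g_d\to\mathfrak g_d\to0$, and at other points $0\to\mathfrak g_d\to\mathfrak g_d\to0\to0$. Push-forward from a closed subset does not change cohomology, so we get an exact sequence
$$H^1(N;\mathcal K)\longrightarrow H^1(M;\mathcal K)\oplus H^1(M';\mathcal K)\xrightarrow{\ (p,q)\mapsto p|_S-q|_S\ }H^1(S;\mathcal K).\tag{3}$$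

**Step 2: glue.** By (2), if $a_+=0$, then $(a,-a')\mapsto a|_S+a'|_S=2a_+=0$. If $a_-=0$, then $(a,a')\mapsto a|_S-a'|_S=2a_-=0$. In either case (3) gives $b\in H^1(N;\mathcal K)$ with $b|_M=a$.

**Step 3: conclude.** $N$ is complete of finite volume, without boundary, of dimension $d\ge4$. So $b=0$ by Lemma 2(i), and $a=b|_M=0$. $\square$

**Proof of Theorem A, given Lemma 2(i).** Let $d\ge5$ and $a\in H^1(\Gamma;\mathfrak g_d)=H^1(M;\mathcal K)$. By Lemma 3 each component $S_i$ of $S$ is a complete finite-volume hyperbolic manifold of dimension $d-1\ge4$, and $\mathcal K_+|_{S_i}$ is its local system of Killing fields. By Lemma 2(i), $H^1(S_i;\mathcal K_+)=H^1(\pi_1S_i;\mathfrak{so}(d-1,1))=0$. Hence $a_+=0$, and Proposition 4 gives $a=0$. So $H^1(\Gamma;\mathfrak g_d)=0$. As $\Gamma$ is finitely generated by Lemma 3(a), Lemma 1 with $k=0$ shows that $G_d\cdot\rho_0$ is open in $\mathrm{Hom}(\Gamma,G_d)$. Since $\rho_0$ is an isomorphism onto its image, the group $\rho_0(\pi_1(M))$ is locally rigid. $\blacksquare$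

**Remark (a check in dimension three).** Let $M^3$ be compact and orientable. Then $N$ is closed, and the proof of Proposition 4 works with Lemma 2(ii) in Step 3; so $a\mapsto a_+$ is injective. Here $H^1(S;\mathcal K_+)$ has dimension $-3\chi(S)$, since for each component $H^0=0$ (a closed surface group has trivial centralizer) and $H^2=0$ by Poincaré duality. With Section 3 this gives $\dim H^1(M;\mathcal K)=-3\chi(S)$ exactly. The gluing is as effective as before; what is missing is rigidity of the boundary.

It remains to prove Lemma 2. Its only delicate point is the behavior in the cusps.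

## 7. Cohomology of a cusp

The aim is to represent classes on a cusp by explicit forms and to find which component of such a form can be non-zero. Let $n\ge3$, $m=n-1$, $\mathfrak g=\mathfrak g_n$. Write $\mathbb R^{n,1}=\mathbb Re_+\oplus\mathbb R^m\oplus\mathbb Re_-$, with $e_\pm$ isotropic, $\langle e_+,e_-\rangle=1$, $e_\pm\perp\mathbb R^m$, and let $\infty$ be the ideal point $\mathbb Re_+$. Then
$$\mathfrak g=\mathfrak g_{-1}\oplus\mathfrak g_0\oplus\mathfrak g_1,\qquad\mathfrak g_{\pm1}=e_\pm\wedge\mathbb R^m\cong\mathbb R^m,\qquad\mathfrak g_0=\mathbb R(e_+\wedge e_-)\oplus\Lambda^2\mathbb R^m .$$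
The element $e_+\wedge e_-$ acts by $\pm1$ on $e_\pm$ and by $0$ on $\mathbb R^m$, so it acts on $\mathfrak g_k$ by $k$. The dilation $a_y=\exp((\log y)\,e_+\wedge e_-)$ satisfies $\mathrm{Ad}(a_y)=y^k$ on $\mathfrak g_k$. For $v\in\mathbb R^m$, $A=e_+\wedge v$ acts by $Ae_+=0$, $Aw=\langle v,w\rangle e_+$, $Ae_-=-v$, so $\exp(A)e_-=e_--v-\frac12|v|^2e_+$: on the ideal points $\mathbb R(e_--x-\frac12|x|^2e_+)$, $x\in\mathbb R^m$, it is the translation by $v$. So $\mathfrak g_1=\mathbb R^m$ is the algebra of translations, and $(x,y)=\exp(x)a_y\cdot o$ with $o=(0,1)$. Moreover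
$$[e_+\wedge v,\,e_-\wedge w]=-v\wedge w+\langle v,w\rangle\,e_-\wedge e_+ .\tag{4}$$

Let $P$ be a discrete group of translations, a lattice in a subspace $\mathfrak a\subset\mathbb R^m=\mathfrak g_1$. A linear map $c:\mathfrak a\to\mathfrak g$ with $[v,c(w)]=[w,c(v)]$ for $v,w\in\mathfrak a$ (a Lie algebra cocycle) gives the form
$$\omega_c=\mathrm{Ad}(\exp x)\,c(dx)\quad\text{on }\mathfrak a .$$
It is $P$-equivariant, and it is closed because $d\omega_c=\sum_{i,j}\mathrm{Ad}(\exp x)[e_i,c(e_j)]\,dx_i\wedge dx_j$ and the bracket is symmetric in $i,j$. If $c(v)=[v,\xi]$, then $\omega_c=d(\mathrm{Ad}(\exp x)\xi)$ is exact.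

**Step 1: every class in $H^1(P;\mathfrak g)$ is represented by some $\omega_c$.** More generally let $W$ be a finite-dimensional $\mathfrak a$-module on which every element acts nilpotently, with $P$ acting by $\exp$. The map
$$\Lambda^\bullet\mathfrak a^*\otimes W\to\Omega^\bullet(\mathfrak a/P;W),\qquad\alpha\otimes w\mapsto\alpha\otimes\exp(x)w,$$
has image closed under $d$, hence is a map of complexes for the induced differential (in degree one the closed elements are the cocycles above, the exact ones $v\mapsto v\xi$). We claim it is an isomorphism on cohomology. For $W$ one-dimensional and trivial this says that constant forms compute the cohomology of a torus. In general, Engel's theorem gives an invariant line $W_1$ with trivial action; the sequence $0\to W_1\to W\to W/W_1\to0$ induces short exact sequences of both complexes, and the claim follows by induction on $\dim W$ and the five lemma. It applies to $W=\mathfrak g$, since $\mathrm{ad}\,v$ for $v\in\mathfrak a$ raises degree by one.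

**Step 2: the invariant $\kappa_P$.** Write $c=c_{-1}+c_0+c_1$. Since $\mathrm{ad}\,v$ raises degree by one, each $c_k$ is separately a cocycle. Let $\mathfrak q=\mathfrak g_0\oplus\mathfrak g_1$, the stabilizer of the ideal point $\infty$ in $\mathfrak g$. Since $[\mathfrak g_1,\mathfrak g]\subset\mathfrak q$, $P$ acts trivially on $\mathfrak g/\mathfrak q$. Define
$$\kappa_P(a)\in H^1(P;\mathfrak g/\mathfrak q)=\mathrm{Hom}(P,\mathfrak g/\mathfrak q)=\mathrm{Hom}(\mathfrak a,\mathfrak g/\mathfrak q)$$
as the image of $a$. It depends only on $a|_P$ and the fixed point $\infty$, not on an origin in $\mathbb R^m$. If a group cocycle $z$ represents $a$, then $\kappa_P(a)(\gamma)=z(\gamma)\bmod\mathfrak q$. If $\omega_c$ represents $a|_P$, then $\omega_c\equiv c_{-1}(dx)\bmod\mathfrak q$ is a constant form and $\kappa_P(a)=c_{-1}$. Identify $\mathfrak g/\mathfrak q\cong\mathbb R^m$ by $e_-\wedge w\leftrightarrow w$; this too is independent of the origin, since $\mathrm{Ad}$ of a translation preserves $\mathfrak q$ and acts trivially on $\mathfrak g/\mathfrak q$. Then $c_{-1}$ is a linear map $C:\mathfrak a\to\mathbb R^m$, and by (4)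 the cocycle condition for $c_{-1}$ is
$$v\wedge Cw=w\wedge Cv,\qquad\langle v,Cw\rangle=\langle w,Cv\rangle\qquad(v,w\in\mathfrak a).\tag{5}$$

**Lemma 5.** (a) If $\mathfrak a=\mathbb R^m$ and $m\ge3$, then $C=0$; only the first equation in (5) is needed.
(b) If $\mathfrak a=\mathbb R^2\subset\mathbb R^m$ with $m\in\{2,3\}$, then $C$ takes values in $\mathbb R^2$ and is a symmetric traceless endomorphism of $\mathbb R^2$.
(c) If $n=3$ and $\mathfrak a=\mathbb R^2$, then $c_0$ is the coboundary of an element of $\mathfrak g_{-1}$.

*Proof.* (a) Wedge $v\wedge Cw=w\wedge Cv$ with $v$: we get $v\wedge w\wedge Cv=0$, so $Cv\in\mathrm{span}(v,w)$ for every $w\notin\mathbb Rv$. As $m\ge3$, two different such planes meet in $\mathbb Rv$, so $Cv\in\mathbb Rv$ for all $v$ and $C=\lambda\,\mathrm{id}$. Then $2\lambda\,v\wedge w=0$, so $\lambda=0$.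

(b) Write $Cw=C'w+\mu(w)e$ with $C'w\in\mathbb R^2$ and $e\perp\mathbb R^2$ a unit vector (no $e$ if $m=2$). The $e$-part of the first equation is $\mu(w)v=\mu(v)w$; for independent $v,w$ this gives $\mu=0$. The rest is $C'v\wedge w+v\wedge C'w=(\mathrm{tr}\,C')\,v\wedge w=0$, so $\mathrm{tr}\,C'=0$. The second equation says that $C'$ is symmetric.

(c) Identify $\mathbb R^2=\mathbb C$. Then $\mathfrak g_0\cong\mathbb C$ acts on $\mathfrak g_1\cong\mathbb C$ by multiplication, and the cocycle condition is $c_0(w)v=c_0(v)w$, i.e. $c_0(w)=c_0(1)w$. This is a real 2-dimensional space of cocycles. The map $\xi\mapsto(v\mapsto[v,\xi])$ from the 2-dimensional $\mathfrak g_{-1}$ into it is injective by (4), since the coefficient $\langle v,w\rangle$ detects $\xi=e_-\wedge w$. So it is onto. $\square$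

*Example.* For $n=3$ and $P=\mathbb Z^2$ the maps $C$ allowed by (b) form a plane, spanned by $\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ and $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and each of them satisfies (5). So $\kappa_P$ need not vanish on $H^1(P;\mathfrak g_3)$. For $n\ge4$ and $P$ a full lattice it always vanishes, by (a). This difference is the reason for the hypothesis $d\ge5$.

## 8. Proof of the vanishing theorem for lattices

We prove Lemma 2. The plan is to show that closed square-integrable 1-forms are exact, and that under the hypotheses every class has a square-integrable representative. Let $E=\mathbb H^n\times_{\pi_1N}\mathfrak g$ be the flat bundle over $N$, $\mathfrak g=\mathfrak g_n$. With $B$ the Killing form and $\theta$ the Cartan involution ($+1$ on $\mathfrak k$, $-1$ on $\mathfrak p$), put $\langle u,v\rangle_0=-B(u,\theta v)$, which is positive definite and invariant under the stabilizer $K$ of $o$. The metric on $E$ is $|u|_x=|\mathrm{Ad}(h^{-1})u|_0$ for $x=h\cdot o$; it is well defined, and $\pi_1N$-invariant.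

**Step 1: an inequality for compactly supported 1-forms.** A section of $E$ is an equivariant $s:\mathbb H^n\to\mathfrak g$. Encode it as $f(h)=\mathrm{Ad}(h^{-1})s(h\cdot o)$ on $G_n$; then $f(hk)=\mathrm{Ad}(k)^{-1}f(h)$ for $k\in K$. A tangent vector at $h\cdot o$ is given by $X\in\mathfrak p$ through $\frac{d}{dt}h\exp(tX)\cdot o$. From $s(h\exp(tX)o)=\mathrm{Ad}(h\exp tX)f(h\exp tX)$ we see that the flat connection is
$$\nabla_X=D_X+\mathrm{ad}X,$$
where $D_X$ is the derivative of $f$ along the left-invariant field $X$. The connection $D$ is metric, because $\langle\cdot,\cdot\rangle_0$ is constant, and induces the Levi-Civita connection on $TN\cong E_{\mathfrak p}$ (it has no torsion as $[\mathfrak p,\mathfrak p]\subset\mathfrak k$). The operator $\mathrm{ad}X$, $X\in\mathfrak p$, is symmetric: $-B([X,u],\theta v)=B(u,[X,\theta v])=-B(u,\theta[X,v])$, since $\theta X=-X$. And $X\mapsto\mathrm{ad}X$ is $D$-parallel, being given by a constant $K$-equivariant map.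

Take an orthonormal frame $e_i$ that is $D$-parallel at the given point, and let $\varepsilon_i,\iota_i$ be exterior and interior multiplication by $e_i$. Since Levi-Civita has no torsion, the exterior derivative is $\sum\varepsilon_i\nabla_{e_i}$. So
$$d=d_D+T,\quad\delta=\delta_D+T^*,\quad d_D=\sum\varepsilon_iD_i,\quad T=\sum\varepsilon_j\mathrm{ad}_{e_j},\quad\delta_D=-\sum\iota_iD_i,\quad T^*=\sum\iota_j\mathrm{ad}_{e_j},$$
where $\delta$, $\delta_D$, $T^*$ are the formal adjoints ($D$ is metric, $\mathrm{ad}_{e_j}$ symmetric, $\varepsilon_j^*=\iota_j$). As $T$ and $T^*$ are parallel they commute with the differentiations $D_i$ at the point, and the cross terms in $d\delta+\delta d$ are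
$$(d_DT^*+T^*d_D)+(T\delta_D+\delta_DT)=\sum_{i,j}(\varepsilon_i\iota_j+\iota_j\varepsilon_i)\mathrm{ad}_{e_j}D_i-\sum_{i,j}(\varepsilon_j\iota_i+\iota_i\varepsilon_j)\mathrm{ad}_{e_j}D_i=0,\tag{6}$$
because both brackets equal $\delta_{ij}$. Hence, for smooth compactly supported 1-forms,
$$\|d\omega\|^2+\|\delta\omega\|^2=\|d_D\omega\|^2+\|\delta_D\omega\|^2+\|T\omega\|^2+\|T^*\omega\|^2\ \ge\ \|T\omega\|^2 .\tag{7}$$

*$T$ is pointwise injective on 1-forms.* We have $T\omega(X,Y)=[X,\omega(Y)]-[Y,\omega(X)]$. Since $\mathrm{ad}X$ exchanges $\mathfrak k$ and $\mathfrak p$, the $\mathfrak k$-valued and $\mathfrak p$-valued parts of $\omega$ can be treated separately.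

- If $\omega:\mathfrak p\to\mathfrak k=\mathfrak{so}(\mathfrak p)$ and $T\omega=0$, then $\omega(X)Y=\omega(Y)X$. The trilinear form $t(X,Y,Z)=\langle\omega(X)Y,Z\rangle$ is symmetric in $X,Y$ and skew in $Y,Z$. So $t(X,Y,Z)=-t(X,Z,Y)=-t(Z,X,Y)=t(Z,Y,X)=t(Y,Z,X)=-t(Y,X,Z)=-t(X,Y,Z)$, and $t=0$.
- If $\omega:\mathfrak p\to\mathfrak p$ and $T\omega=0$, then $[X,\omega Y]=[Y,\omega X]$. By (1) this says $X\wedge\omega Y=Y\wedge\omega X$, and $\omega=0$ by the argument of Lemma 5(a), as $\dim\mathfrak p=n\ge3$.

By homogeneity there is $\epsilon>0$, depending only on $n$, with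
$$\|d\omega\|^2+\|\delta\omega\|^2\ge\epsilon\|\omega\|^2\qquad(\omega\in\Omega^1_c(N;E)).\tag{8}$$

**Remark (the coefficients of $\mathcal K_-$).** Run Step 1 with $\mathbb R^{n,1}=\mathbb Ro\oplus o^\perp$ in place of $\mathfrak g$. Here $X\in\mathfrak p$ acts by $o\mapsto X$, $Y\mapsto\langle X,Y\rangle o$. For $\omega:\mathfrak p\to o^\perp$ one finds
$$T\omega(X,Y)=(\langle X,\omega Y\rangle-\langle Y,\omega X\rangle)\,o,\qquad T^*\omega=(\mathrm{tr}\,\omega)\,o .\tag{9}$$
Both vanish when $\omega$ is symmetric and traceless, so the zero-order terms in (7) give no bound. This is why the unsigned reflection of Section 6 has no support from this method.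

**Step 2: a smooth closed $L^2$ 1-form $\omega$ is exact.** Write $\omega=\alpha+\beta$ with $\alpha$ in the $L^2$-closure of $d\Omega^0_c(N;E)$ and $\beta$ orthogonal to it. Then $\langle\beta,d\eta\rangle=0$ for $\eta\in\Omega_c^0$, so $\beta$ is weakly coclosed. Both $\omega$ and $\alpha$, an $L^2$-limit of exact forms, are orthogonal to $\delta\Omega_c^2$, so $\beta$ is weakly closed. By ellipticity of $d+\delta$, $\beta$ is smooth. As $N$ is complete, there are compactly supported smooth $0\le\chi_R\le1$ with $\chi_R\to1$ pointwise and $|d\chi_R|\le1/R$. Since $d\beta=0=\delta\beta$, (8) gives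
$$\epsilon\|\chi_R\beta\|^2\le\|d\chi_R\wedge\beta\|^2+\|\iota_{\nabla\chi_R}\beta\|^2\le2R^{-2}\|\beta\|^2 .$$
Let $R\to\infty$: $\beta=0$. So $\omega=\lim d\eta_j$ in $L^2$ with $\eta_j\in\Omega_c^0$.

A limit of exact forms must still be shown to be exact. For every closed compactly supported $(n-1)$-form $\zeta$ with values in $E^*\otimes\mathrm{or}$ ($\mathrm{or}$ the orientation local system), $\int\omega\wedge\zeta=\lim\int d\eta_j\wedge\zeta=0$ by Stokes. By Poincaré duality $H^1(N;E)\cong H^{n-1}_c(N;E^*\otimes\mathrm{or})^*$, the class of $\omega$ is zero.

**Step 3: $a$ has an $L^2$ representative.** Let $\mathcal C=\Pi\backslash\{y\ge y_0\}$ be a cusp and $P\lhd\Pi$ its translation subgroup, a lattice in $\mathfrak a=\mathbb R^m$. By Section 7, $a|_P$ is represented by the pull-back of some $\omega_c$ to $P\backslash\{y\ge y_0\}$. If $n\ge4$, then $m\ge3$ and $c_{-1}=0$ by Lemma 5(a). In case (ii), $c_{-1}=0$ by hypothesis; subtracting the coboundary of an element of $\mathfrak g_{-1}$, which changes $c_0$ only, we may take $c_0=0$ by Lemma 5(c).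

Now we measure. At $(x,y)=\exp(x)a_y\cdot o$ we have $|dx_i|=y$, and for $u\in\mathfrak g_k$ the vector $\mathrm{Ad}(\exp x)u$ has norm $|\mathrm{Ad}(a_y)^{-1}u|_0=y^{-k}|u|_0$. The volume form is $y^{-n}dx\,dy$. So
$$\|\omega_{c_k}\|^2=\mathrm{const}\cdot\int_{y_0}^\infty y^{2-2k-n}\,dy .\tag{10}$$
This is finite for $k=1$ always, and for $k=0$ when $n\ge4$. Hence $\omega_c$ is $L^2$ on $P\backslash\{y\ge y_0\}$. (A non-zero $c_{-1}$ with $n=3$ would give $\int y\,dy=\infty$.)

Next we descend from $P$ to $\Pi$. The group $\Pi$ acts by isometries on $\{y\ge y_0\}$ and on $E$ over it. The class $a|_P$ is $\Pi/P$-invariant because it is restricted from $\Pi$; so the average of $\omega_c$ over the finite group $\Pi/P$ still represents $a|_P$. The average is closed, $L^2$ and $\Pi$-equivariant, so it descends to a closed $L^2$ form $\omega_{\mathcal C}$ on $\mathcal C$. It represents $a|_{\mathcal C}$, because $H^1(\Pi;\mathfrak g)\to H^1(P;\mathfrak g)$ is injective.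

Finally we patch. If $\omega$ is any smooth closed form representing $a$, then $\omega|_{\mathcal C}=\omega_{\mathcal C}+df_{\mathcal C}$ on each cusp. With cut-offs $\chi_{\mathcal C}$ supported in the cusps and equal to $1$ far out, $\omega-d\sum\chi_{\mathcal C}f_{\mathcal C}$ represents $a$ and equals $\omega_{\mathcal C}$ far out in each cusp, so it is $L^2$. By Step 2, $a=0$. If $N$ is closed there are no cusps and nothing to check in Step 3. $\square$

This proves Lemma 2, and with it Proposition 4 and Theorem A.

## 9. Four-manifolds and cusps that meet the boundary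

For $d=4$ the boundary is 3-dimensional, and $a_+$ can be seen by $\kappa$ at the cusps of $S$.

**Proof of B.2.** If $S$ is compact, its components are closed hyperbolic 3-manifolds, so $H^1(S;\mathcal K_+)=0$ by Lemma 2(ii). Hence $a_+=0$ for every $a$, so $H^1(\Gamma;\mathfrak g_4)=0$ by Proposition 4, and Lemma 1 with $k=0$ applies. $\blacksquare$

**Proof of B.3.** Take the cusps $\mathcal C$ of $N$ with $y_0$ as in the proof of Lemma 3. There $S\cap\mathcal C=X\times[y_0,\infty)$, whose components are the cusps of $S$, and the cusps of $M$ are the components of $M\cap\mathcal C$.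

**Step 1: find the shape of a cusp of $M$ that meets $S$.** Let $\tilde M\subset\mathbb H^4$ be the universal cover of $M$, a component of its preimage, with stabilizer $\Gamma$ in $\pi_1(N)$. Lift a cusp of a component of $S$ so that its parabolic fixed point is $\infty$ and the component lifts to the vertical hyperplane over a plane $L\subset\mathbb R^3$, a boundary component of $\tilde M$. Then $\infty$ is also a parabolic fixed point of $\pi_1(N)$, and near $\infty$ the lifts of $S$ are vertical over a locally finite family of disjoint, hence parallel, planes. The family is invariant under the rank-3 translation lattice of the cusp of $N$. Translating $L$ by $\pm u$ with $u$ in the lattice and not parallel to $L$, we see that there are planes on both sides of $L$. So near $\infty$, $\tilde M$ is the part over a slab between $L$ and a parallel plane $L'$, as in the octahedron example of Section 1.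

The stabilizer $\Pi$ of $\infty$ in $\Gamma$ preserves this slab. Let $P\subset\Pi$ be its subgroup of pure translations. They preserve the slab, so they are parallel to $L$, preserve the hyperplanes over $L$ and $L'$, and lie in the translation subgroups of the cusp groups of $S$ at $L$ and at $L'$. Conversely, an element of the translation subgroup of the cusp group of $S$ at $L$ lies in $\Gamma$, acts on $L$ by a translation, and preserves the side of $L$ on which $\tilde M$ lies. An isometry of $\mathbb R^3$ that acts on a plane as a translation and preserves its sides is a translation. So this subgroup equals $P$; the same holds at $L'$. In particular $P$ has rank 2.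

**Step 2: relate $\kappa_P(a)$ to $a_+$.** Put the origin on $L$ and let $\mathfrak a=P\otimes\mathbb R=\mathbb R^2$, the direction of $L$. The reflection $r$ in the hyperplane over $L$ preserves the grading of $\mathfrak g_4$ and acts on $\mathfrak g_{-1}\cong\mathbb R^3$ by fixing $\mathbb R^2$ and negating its normal $e$. Restricted to $P$, $a=a_++a_-$ with values in the $(\pm1)$-eigenspaces of $r$. So the $\mathbb R^2$-part of $\kappa_P(a)$ is $\kappa_P(a_+)$, the invariant of $a_+$ at the cusp $L$ of the 3-manifold $S$, and the $e$-part comes from $a_-$. By Lemma 5(b) with $m=3$, $\kappa_P(a)$ is a symmetric traceless endomorphism $C$ of $\mathbb R^2$, with no $e$-part. Hence $\kappa_P(a)=\kappa_P(a_+)$. Since $\kappa_P(a)$ does not depend on the origin, the same holds with $L'$ in place of $L$.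

**Step 3: bound the dimension.** Choose one such $P_j$ for each of the $k$ cusps of $M$ meeting $S$, and suppose $\kappa_{P_j}(a)=0$ for all $j$. Every cusp of $S$ lies in one of these cusps of $M$, so up to conjugation in $\Gamma$, under which $\kappa$ is equivariant, it is at the $L$ or the $L'$ of some $P_j$. By Step 2 the $\kappa$-invariants of $a_+$ vanish at all cusps of $S$. So $a_+=0$ by Lemma 2(ii), and $a=0$ by Proposition 4. Thus $a\mapsto(\kappa_{P_j}(a))_j$ embeds $H^1(\Gamma;\mathfrak g_4)$ into a product of $k$ copies of the 2-dimensional space of symmetric traceless $2\times2$ matrices, and $\dim H^1(\Gamma;\mathfrak g_4)\le2k$.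

**Step 4: one translation per cusp suffices.** Let $\gamma_j=\exp w\in P_j$, $w\ne0$, and suppose $a|_{\langle\gamma_j\rangle}=0$. A cocycle $z$ representing $a$ has $z(\gamma_j)=(\mathrm{Ad}\gamma_j-1)\xi\in\mathfrak q$ for some $\xi$, because $\mathrm{Ad}(\exp w)-1$ raises degree. So $Cw=\kappa_{P_j}(a)(\gamma_j)=0$. A symmetric traceless $2\times2$ matrix has eigenvalues $\pm\lambda$; if its kernel is non-trivial, it is $0$. So $\kappa_{P_j}(a)=0$. By Step 3, a class that vanishes on all $\langle\gamma_j\rangle$ is $0$.

**Step 5: conjugacy classes of translations are embedded.** All non-trivial pure translations are conjugate in $G_4$ (by dilations, rotations and moving the fixed point). In $G_4\subset\mathrm O(4,1)$ they are exactly the non-trivial unipotent elements. Indeed an elliptic element is conjugate into a compact group, hence diagonalizable over $\mathbb C$, so it is unipotent only if trivial; a loxodromic element has an eigenvalue $e^\ell\ne1$; and a parabolic element fixing $\mathbb Re_+$ acts on $\mathbb R^3$ by $x\mapsto Rx+b$ with $R$ orthogonal, and is block triangular with diagonal blocks $1,R,1$, so it is unipotent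 if and only if $R=1$. So the conjugacy class is $\{g\in G_4:(g-1)^5=0,\ g\ne1\}$, which is locally closed. A locally closed orbit of a Lie group with countably many components is an embedded submanifold. Lemma 1 with $\gamma_1,\dots,\gamma_k$ now gives the second claim of B.3. $\blacksquare$

## 10. Groups with torsion, and the group $\Gamma_{22}$

**Proof of B.4.** By Selberg's lemma, $\Gamma$ has a torsion-free subgroup $\Gamma'$ of finite index; it has the same limit set and hull, and its core has finite volume. If the hull has boundary, $\mathrm{core}(\Gamma')$ is a manifold as in Theorem A. Otherwise the hull, closed with non-empty interior and no boundary, is $\mathbb H^d$, so $\Gamma'$ is a lattice and Lemma 2(i) applies. In both cases $H^1(\Gamma';\mathfrak g_d)=0$. Restriction to finite index is injective, so $H^1(\Gamma;\mathfrak g_d)=0$. Apply Lemma 1 with $k=0$. $\blacksquare$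

**Proof of B.5.** Let $\Gamma_{22}<\mathrm{Isom}(\mathbb H^4)$ be the Kerckhoff–Storm group. As quoted in Section 2, it is geometrically finite with totally geodesic boundary and not locally rigid. It has torsion; we pass to a torsion-free subgroup and show that flexibility survives.

**Step 1: the hull has non-empty interior.** The 24-cell has 24 ideal vertices, and each of the two removed octahedral facets contains 6 of them. So some ideal vertex $v$ lies on neither. Its stabilizer in $\Gamma_{22}$ contains the group generated by the reflections in the faces of its cubical link, which is cocompact on $\mathbb R^3=\partial\mathbb H^4\setminus\{v\}$. So $v$ is a limit point, and there is another one: the reflection in a facet not containing $v$ moves $v$. The limit set contains $v$ and the orbit of a point of $\mathbb R^3$ under a cocompact group, and such an orbit lies in no plane. So the limit set is not contained in the boundary of a hyperplane, and the hull has non-empty interior.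

**Step 2: a torsion-free subgroup.** Let $\Gamma'\lhd\Gamma_{22}$ be a torsion-free normal subgroup of finite index (Selberg). Its core is a finite-volume hyperbolic 4-manifold with totally geodesic boundary. The boundary is non-empty: otherwise $\Gamma'$ would be a lattice, so $H^1(\Gamma';\mathfrak g_4)=0$ by Lemma 2(i), hence $H^1(\Gamma_{22};\mathfrak g_4)=0$, and $\Gamma_{22}$ would be locally rigid by Lemma 1.

**Step 3: the centralizer of $\Gamma'$ is trivial.** Let $z\in G_4$ centralize $\Gamma'$. It maps the attracting fixed point of each loxodromic element of $\Gamma'$ to itself. These points are dense in the limit set, since the limit set has more than two points; so $z$ fixes every limit point. By Step 1 there are limit points whose isotropic future vectors $u_1,\dots,u_5$ form a basis of $\mathbb R^{4,1}$. Then $zu_i=\lambda_iu_i$ with $\lambda_i>0$, and $\langle u_i,u_j\rangle\neq0$ forces $\lambda_i\lambda_j=1$ for $i\ne j$. With at least three indices all $\lambda_i$ are equal to $1$, so $z=1$.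

**Step 4: deformations of $\Gamma_{22}$ restrict to deformations of $\Gamma'$.** Since the orbit of $\rho_0$ is homogeneous and not open in $\mathcal R(\Gamma_{22})$, a metrizable space, there are $\rho_j\to\rho_0$ outside $G_4\cdot\rho_0$. Suppose that for some $j$ the restriction $\rho_j|_{\Gamma'}$ were conjugate to $\rho_0|_{\Gamma'}$. Then some conjugate $\sigma$ of $\rho_j$ satisfies $\sigma|_{\Gamma'}=\rho_0|_{\Gamma'}$. For $\gamma\in\Gamma_{22}$ and $\delta\in\Gamma'$, normality gives
$$\sigma(\gamma)\rho_0(\delta)\sigma(\gamma)^{-1}=\sigma(\gamma\delta\gamma^{-1})=\rho_0(\gamma\delta\gamma^{-1})=\rho_0(\gamma)\rho_0(\delta)\rho_0(\gamma)^{-1},$$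
so $\rho_0(\gamma)^{-1}\sigma(\gamma)$ centralizes $\rho_0(\Gamma')$ and is $1$ by Step 3. Thus $\sigma=\rho_0$, contradicting $\rho_j\notin G_4\cdot\rho_0$. So $\rho_j|_{\Gamma'}\to\rho_0|_{\Gamma'}$ while avoiding its orbit, and $\Gamma'$ is not locally rigid. $\blacksquare$

By B.2 the boundary of $\mathrm{core}(\Gamma')$ is non-compact, and by B.3, for all large $j$, $\rho_j|_{\Gamma'}$ changes the conjugacy class of some chosen translation in a boundary cusp. Moreover $H^1(\Gamma';\mathfrak g_4)\ne0$ by Lemma 1, and by Proposition 4 every non-zero class $a$ in it has $a_+\neq0$ and $a_-\ne0$: for this group neither the signed nor the unsigned reflection of a non-zero class can be glued.
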